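# Minimizing total stretch on a single machine is NP-hard

## 1. A job of size 10 meets a job of size 4

One machine of speed 1 works on one job at a time. It may interrupt a job and resume it later for free. Job $J_1$ has size 10 and is available from time 0. Job $J_2$ has size 4 and becomes available at time 8. We measure how badly a job is treated by its *stretch*: the time from its release to its completion, divided by its size. A stretch of 1 is perfect service.

Until time 8 there is only $J_1$ to run, so at time 8 it has 2 units left. Two plans are natural.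

If we finish $J_1$ first, it completes at 10 and $J_2$ completes at 14. The stretches are $10/10=1$ and $(14-8)/4=1.5$, with total $2.5$. If we let $J_2$ in at once, it completes at 12 and $J_1$ completes at 14. The stretches are $1$ and $1.4$, with total $2.4$.

So the second plan is better, although $J_1$ has less remaining work (2 against 4). The rule "shortest remaining processing time first" (SRPT) is therefore not optimal for total stretch. A short computation tells us what to compare instead. Suppose that at time $t$ two jobs are present, with sizes $p,q$ and remaining work $x,y$, and that nothing else will ever arrive. Running the first and then the second contributes $\frac{t+x}{p}+\frac{t+x+y}{q}$, up to a constant that depends only on the release times. The other order contributes $\frac{t+y}{q}+\frac{t+x+y}{p}$. The difference is $\frac xq-\frac yp$, so the first job should go first exactly when $xp<yq$. This suggests a greedy rule: *always run the job with the smallest product of remaining work and size*. In the example the products are $2\cdot10=20$ and $4\cdot4=16$, and the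 rule picks $J_2$, correctly.

Now add two jobs of size 1, released at times 10 and 11. The greedy rule sees the same data at time 8, so it starts $J_2$. At time 10 the products are $20$ for $J_1$, $2\cdot4=8$ for $J_2$ and $1$ for the new job. The unit jobs run on $[10,12]$, then $J_2$ completes at 14 and $J_1$ at 16. The total stretch is
$$\frac{6}{4}+\frac{16}{10}+1+1=5.1 .$$
If instead we finish $J_1$ at time 10, run the unit jobs on $[10,12]$ and then $J_2$ until 16, the total is
$$1+\frac{8}{4}+1+1=5.0 .$$

So the greedy rule stops working here, and so does any rule that decides at time 8 from remaining work and sizes alone: with the unit jobs it is better to finish $J_1$, without them it is better to start $J_2$. The unit jobs act like a wall at time 10. What matters is which jobs are *finished* before the wall, because every unfinished job has to wait behind it. An algorithm that knows the whole instance in advance can look ahead to the wall. Can it choose well in polynomial time?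

## 2. Preemptive schedules, stretch, and two theorems

**Definition (instance, schedule, stretch).** An instance consists of jobs $J_1,\dots,J_N$. Job $J_j$ has a release time $r_j\ge0$ and a size $p_j>0$, rational numbers given in binary. A schedule processes at most one job at a time and no job before its release. Jobs may be preempted and resumed later at no cost. $C_j$ is the completion time of $J_j$, $F_j=C_j-r_j$ its flow time and $S_j=F_j/p_j$ its stretch. The problem is offline: the whole instance is known in advance. The goal is to minimize the total stretch $\sum_jS_j$.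

A polynomial time approximation scheme is known for this problem. Open Problem 4.5 in "Algorithms for flow time scheduling" asks whether there is an offline polynomial time *exact* algorithm. The answer is no, unless $\mathrm P=\mathrm{NP}$.

**Theorem 1.** Given a rational instance and a rational $B$, deciding whether some preemptive single-machine schedule has $\sum_jS_j\le B$ is NP-complete. Consequently, if $\mathrm P\ne\mathrm{NP}$, there is no polynomial-time algorithm that outputs, for every instance, a schedule minimizing $\sum_jS_j$.

The same construction, with other parameters, gives a statement about all weights $p_j^{-\alpha}$.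

**Theorem 2.** Let $\alpha>0$ be a fixed rational and $\varepsilon>0$ fixed. If $\mathrm P\ne\mathrm{NP}$, there is no polynomial-time algorithm that minimizes $\sum_jF_j/p_j^\alpha$ for every instance of preemptive single-machine scheduling with release times. This holds even on instances in which all jobs except one have sizes within a factor $1+\varepsilon$ of each other. For $\alpha=0$ (total flow time) the problem is polynomial, since SRPT is optimal (Schrage, *Operations Research* 16 (1968) 687–690). So for rational $\alpha\ge0$ and assuming $\mathrm P\ne\mathrm{NP}$, the problem is polynomial-time solvable if and only if $\alpha=0$.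

The "consequently" in Theorem 1 is short. A polynomial-time algorithm outputs a polynomial-size list of intervals with rational endpoints. Its cost can be computed exactly in polynomial time and compared with $B$, so an exact algorithm would decide an NP-hard problem.

The source of hardness is Subset Sum: given positive integers $a_1,\dots,a_n$ and a target $\sigma$ in binary, is there $y\in\{0,1\}^n$ with $\sum_ka_ky_k=\sigma$? With $A=\sum_ka_k$ we may assume $n\ge 1$ and $1\le\sigma\le A$, as all other targets are trivial. This problem is NP-complete because the numbers are in binary. The reduction therefore establishes ordinary (weak) NP-hardness, which is consistent with the known approximation scheme. These notes claim neither strong NP-hardness nor the non-existence of a fully polynomial approximation scheme.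

Finally, $\sum_jS_j=\sum_jC_j/p_j-\sum_jr_j/p_j$ and the last sum is a constant of the instance. From now on we minimize $\sum_jC_j/p_j$.

## 3. Priority orders are enough

There are infinitely many schedules. The first lemma reduces them to finitely many. It gives membership in NP and, for integer data, integrality of all completion times, which will be essential.

**Definition (priority schedule).** For a numbering $1,\dots,N$ of the jobs, the priority schedule always runs the lowest-numbered job that is released and unfinished.

In the four-job example, the order (first unit job, second unit job, $J_1$, $J_2$) produces the schedule of cost $5.0$.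

**Lemma 1.** Given any schedule, number the jobs so that $C_1<C_2<\dots<C_N$. The priority schedule for this numbering has completion times $C'_j\le C_j$ for all $j$. Hence an optimum exists and is attained by a priority schedule. For integer data, all completion times of a priority schedule are integers.

**Proof.** Fix $j$ and let $V=\{1,\dots,j\}$. We show that by every time $t$ the priority schedule has done at least as much work on $V$ as any other schedule.

Call a time $x$ *clean* if the priority schedule has finished, by time $x$, all jobs of $V$ released strictly before $x$. Time $0$ is clean. A limit of an increasing sequence of clean times is clean: the finitely many jobs released before the limit $s$ are all released before some clean time $x\le s$ of the sequence, so they are finished by $x$. Hence there is a last clean time $s\le t$ in $[0,t]$. At every time in $(s,t]$ some job of $V$ is released and unfinished, so the priority schedule works on $V$ throughout $(s,t]$. Its work on $V$ by time $t$ is thus the total size of the jobs of $V$ released before $s$, plus $t-s$. No schedule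 can do more: by time $s$ it can have done at most the work released before $s$, and afterwards at most $t-s$.

Take $t=C_j$. The given schedule has finished all of $V$ by then, so the priority schedule has too, and $C_j'\le\max_{i\le j}C_i'\le C_j$. As there are finitely many numberings, the best priority schedule is an optimum. With integer data, the running job changes only at a release or at a completion. Inductively, at each such event the time and all remaining works are integers, so the next event is again at an integer time. $\square$

**Membership in NP.** The certificate is a priority order. Simulating it involves at most $2N$ events with numbers of polynomial length, and the cost is then compared with $B$.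

## 4. A wall as a knapsack, and twins released together

The example of Section 1 suggests a reduction. Let a very short job $K$ play the wall. Its weight $1/(\text{size})$ is large, so it should be run the moment it is released, at a time $D$. Before $D$ let there be room for one long filler job $J$ and $n$ further jobs, and offer these in pairs: for each $k$ two almost equal jobs, $Y_k$ of size $p_k$ and $Y'_k$ of size $p'_k=p_k-a_k$. Suppose one job of each pair is finished before $D$, and put $y_k=1$ if it is the longer one. Then the work done before $D$ is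
$$(\text{size of }J)+\sum_kp'_k+\sum_ka_ky_k ,$$
and choosing $D=(\text{size of }J)+\sum_kp_k'+\sigma$ turns "everything fits before $D$" into $\sum_ka_ky_k\le\sigma$. If the objective rewarded $\sum_ka_ky_k$, the scheduler would have to maximize $\sum_ka_ky_k$ subject to $\sum_ka_ky_k\le\sigma$, which decides Subset Sum.

The first thing to try is to release the two jobs of a pair together. This fails at a precise point: the scheduler then has no reason ever to finish the longer one first. Suppose $Y$ and $Y'$ have a common release time and sizes $p>p'$, and suppose a schedule completes $Y$ at $C_1$ and $Y'$ at $C_2>C_1$. Use the time slots given to these two jobs to run $Y'$ first and then $Y$. By time $C_1$ these slots have total length at least $p>p'$, so $Y'$ now completes at some $C_1'\le C_1$, while $Y$ completes at $C_2$ at the latest. The cost drops by at least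
$$\frac{C_1}{p}+\frac{C_2}{p'}-\frac{C'_1}{p'}-\frac{C_2}{p}\ \ge\ (C_2-C_1)\Big(\frac1{p'}-\frac1p\Big)>0 .$$
So in an optimal schedule the shorter twin is always finished first, and there is no choice left in which to encode a subset.

## 5. The price of a twin, and a delay that reverses it

The remedy is to release the shorter twin slightly later, by exactly the right amount. To find the amount we compute the advantage of the shorter twin. What follows in this section is a design calculation in a simplified model. Section 8 turns it into exact statements.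

Let all jobs except $K$ have size $M+u$ with $|u|\ll M$, so that the $k$-th completion $c_k$ among them is close to $kM$. Multiply the objective by $M$. Then
$$c_k\cdot\frac{M}{M+u}\approx c_k-c_k\frac uM\approx c_k-k\,u .$$
So to second order the scaled cost is the sum of the completion times, minus $\sum_kk\,u_{(k)}$, where $u_{(k)}$ belongs to the job completing in position $k$.

Suppose that the intended completion order is: one job of pair 1, one of pair 2, and so on up to pair $n$; then $J$ in position $n+1$ at about time $D$; then $K$; then the left-over twins, pair $n$ first and pair 1 last. The left-over twin of pair $k$ is in position $2n+2-k$. Suppose also that the first $n$ completion times are determined by release times, the small gaps being filled by pieces of $J$, while all later completions are determined by total work. Now replace "longer twin early, shorter twin late" by the opposite in pair $k$, ignoring any delay.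

* Position $n+1$ is reached $a_k$ earlier, and so is each of the $n-k$ positions $n+2,\dots,2n+1-k$. The positions from $2n+2-k$ on do not change. This saves $(n+1-k)a_k$.
* In $-\sum_kk\,u_{(k)}$, the value $u$ falls by $a_k$ in position $k$ and rises by $a_k$ in position $2n+2-k$. This saves $(2n+2-k)a_k-k\,a_k=(2n+2-2k)a_k$.

So the shorter twin has an advantage of $(3n+3-3k)a_k$. If its release is delayed so that its earliest possible completion is later than that of the longer twin by
$$g_k=(3n+3-3k)a_k+a_k=(3n+4-3k)a_k ,$$
then the longer twin is the better choice by exactly $a_k$. That is the reward we wanted.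

It remains to force the intended order. This is done by a hierarchy of sizes
$$a_k\ll\Delta\ll E\ll Q\ll L\ll M .$$
$M$ is the common size. $L$ is the size of $K$: delaying $K$ by one unit costs $M/L$, which is huge, and a job not finished before $D$ pays an extra $L$. $Q$ is the surplus size of $J$, which makes it wasteful to finish $J$ before position $n+1$. $\Delta$ is the size decrement from one pair to the next, and it enforces the order of the pairs. $E$ bounds all accumulated small deviations.

## 6. The instance built from Subset Sum

Let $a_1,\dots,a_n,\sigma$ be a Subset Sum instance with $A=\sum_ka_k$, $n\ge1$, $1\le\sigma\le A$. Put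
$$g_k=(3n+4-3k)a_k,\quad \eta_k=g_k+a_k,\quad \Delta=(3n+3)A,\quad E=(n+1)^2\Delta,$$
$$Q=9nE,\quad L=5nQ,\quad M=20nL^2,\quad e=Q+E .$$
All are integers of polynomial length. The jobs are these.

* $J$ has size $P=M+Q$ and release time $0$.
* For $k=1,\dots,n$ (pair $k$): $Y_k$ has size $p_k=M-k\Delta$ and release time $T_k$; $Y'_k$ has size $p_k'=p_k-a_k$ and release time $T_k+\eta_k$. Here $T_1=e$ and $T_{k+1}=T_k+p_k+g_k$.
* $K$ has size $L$ and release time $D=P+\sigma+\sum_kp_k'$.

Since $\eta_k+p'_k=g_k+a_k+p_k-a_k$, we also have $T_{k+1}=T_k+\eta_k+p'_k$. The jobs $Y_k,Y'_k$ are called *Y-jobs*. The size of a non-$K$ job is written $M+u$, so that $u_J=Q$, $u_{Y_k}=-k\Delta$, $u_{Y'_k}=-k\Delta-a_k$.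

**Example ($n=1$, $a_1=2$).** Here $g_1=8$, $\eta_1=10$, $\Delta=12$, $E=48$, $Q=432$, $L=2160$, $e=T_1=480$. The sizes are $P=M+432$, $p_1=M-12$, $p'_1=M-14$, and $D=2M+418+\sigma$. Run $J$ on $[0,480]$ and then either $Y_1$ from 480 on, completing at $M+468$, or $J$ until 490 and then $Y_1'$, completing at $M+476$. Next, finish $J$. With $Y_1$ early, $J$ completes at $P+p_1=2M+420$; with $Y'_1$ early, at $2M+418$. Then run $K$ and the other twin, which in both cases completes at $3M+L+406$ if $K$ fits without idle time. Compare the second-order costs $\sum_kc_k-\sum_kk\,u_{(k)}$ without the common part $6M+L$: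
$$Y_1\text{ early: } 468+420+406+(12-864+42)=484,\qquad Y'_1\text{ early: }476+418+406+(14-864+36)=486 .$$
The longer twin wins by $2=a_1$. If $\sigma=2$, this choice is allowed, since $2M+420=D$. If $\sigma=1$, then $D=2M+419$ and $J$ no longer fits before $K$; delaying $K$ by one unit would cost $M/L=43200$.

We collect the elementary facts that the proof uses.

**(F1)** $\sum_k\eta_k\le(3n+2)A<\Delta$ and $\sum_kg_k\le(3n+1)A<\Delta\le E$, since the coefficients are largest for $k=1$. Also $p'_k-p'_{k+1}=\Delta-a_k+a_{k+1}>0$, so $p_k'$ is decreasing in $k$. Every job of pair $i$ has size at least $p'_i$.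

**(F2)** Summing $|u|$ over all Y-jobs gives $n(n+1)\Delta+A\le(n+1)^2\Delta=E$. As $u_J=Q>0$, any $k$ distinct non-$K$ jobs have total size at least $kM-E$, and at least $kM+Q-E$ if $J$ is among them. Moreover $|u|\le Q$ for every non-$K$ job, because $E\le Q$.

**(F3)** A job cannot complete before its release time plus its size. Hence every job of pair $k$ completes at or after $T_k+p_k$, and $Y'_k$ completes at or after $T_k+\eta_k+p'_k=T_k+p_k+g_k$. Unrolling the recursion,
$$T_k+p_k=kM+Q+E-\Delta\frac{k(k+1)}2+\sum_{i<k}g_i\ \ge\ kM+Q ,$$
because $E\ge\Delta k(k+1)/2$. Also $T_k+p_k$ is increasing in $k$, since consecutive values differ by $g_k+p_{k+1}>0$.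

**(F4)** The following hold:
* $Q\ge(6n+2)E+2$, because $Q-(6n+2)E=(3n-2)E\ge E\ge2$;
* $L\ge(3n+1)Q+(6n+2)E+2$, because $5nQ-(3n+1)Q=(2n-1)Q\ge Q$ and the previous line applies; also $L\ge Q+2E$ and $L\ge(n+1)Q$;
* $M/L=20nL\ge nL+(3n+1)Q+(6n+2)E+1$, because the right side is at most $nL+L\le2nL$;
* $M\ge(2n+1)Q+(6n+1)E+1$, because the right side is at most $L$;
* $M\ge LQ$, $M\ge Q^2$, $M\ge4L$ and $M>Q+A+E$, all clear from $M=20nL^2$ and $L\ge 5Q$.

In particular all sizes are positive: $p_k'\ge M-E>0$.

## 7. How many Y-jobs can finish early

We intend that the $k$-th completed Y-job is a job of pair $k$. The next lemma is for a lower bound on the $k$-th completion that does not presuppose this. The only way to cheat would be to finish both jobs of some pair $i$ and none of a later pair, but jobs of later pairs are shorter by at least $\Delta$, and the delays are too small to make up for that.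

**Lemma 2.** In any schedule, for $1\le k\le n$, at most $k-1$ Y-jobs complete strictly before $T_k+p_k$.

**Proof.** Suppose a set $\mathcal C$ of $k$ Y-jobs is completed by a time $t<T_k+p_k$. By (F3), a job of a pair $m\ge k$ completes at or after $T_m+p_m\ge T_k+p_k>t$, so $\mathcal C$ contains only jobs of pairs below $k$. For $k=1$ this is already a contradiction.

Let $\mathcal C_{\ge m}$ be the set of jobs of $\mathcal C$ in pairs $\ge m$, and let $i$ be the largest index $\le k$ with $|\mathcal C_{\ge i}|\ge k-i+1$. The index $1$ qualifies because $|\mathcal C|=k$, and the index $k$ does not, because $\mathcal C_{\ge k}=\emptyset$. So $i$ exists and $i<k$. By maximality,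
$$|\mathcal C_{\ge m}|\le k-m\qquad(m=i+1,\dots,k).$$
In particular $|\mathcal C_{\ge i+1}|\le k-i-1$ while $|\mathcal C_{\ge i}|\ge k-i+1$. A pair has only two jobs, so both jobs of pair $i$ are in $\mathcal C$ and $|\mathcal C_{\ge i+1}|=k-i-1$.

Next we bound the sizes of the jobs in $\mathcal C_{\ge i+1}$. For $r=1,\dots,k-i-1$ we have $|\mathcal C_{\ge k-r+1}|\le r-1$. So if the jobs of $\mathcal C_{\ge i+1}$ are listed by decreasing pair index, the $r$-th has pair index at most $k-r$, and by (F1) its size is at least $p'_{k-r}$. Therefore the total size of $\mathcal C_{\ge i}$ is at least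
$$p_i+p'_i+\sum_{m=i+1}^{k-1}p'_m=p_i+\sum_{m=i}^{k-1}(p_m-a_m).$$
All these jobs are released at or after $T_i$, so this work is done in $[T_i,t]$, whose length is less than
$$T_k+p_k-T_i=\sum_{m=i}^{k-1}(p_m+g_m)+p_k .$$
Comparing, $p_i-p_k<\sum_{m=i}^{k-1}(g_m+a_m)=\sum_{m=i}^{k-1}\eta_m<\Delta$ by (F1). But $p_i-p_k=(k-i)\Delta\ge\Delta$, a contradiction. $\square$

The next lemma is for showing that $J$ must be among the first $n+1$ completions if that many jobs finish before the wall.

**Lemma 3.** In any schedule at most $n$ Y-jobs complete by time $D$.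

**Proof.** Y-jobs are processed only after time $e$, and
$$D-e=(M+Q)+\sigma+nM-\Delta\frac{n(n+1)}2-A-Q-E=(n+1)M+\sigma-A-\Delta\frac{n(n+1)}2-E .$$
By (F2), $n+1$ Y-jobs have total size at least $(n+1)M-n(n+1)\Delta-A$. This exceeds $D-e$, because
$$\sigma+\Delta\frac{n(n+1)}2\le\Delta\Big(1+\frac{n(n+1)}2\Big)<(n+1)^2\Delta=E .\qquad\square$$

## 8. The second-order cost $\Psi$

For a schedule let $c_1<\dots<c_{2n+1}$ be the completion times of the non-$K$ jobs, and let $\pi(k)$ be the job completing at $c_k$ (the job in position $k$). The scaled cost is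
$$\mathrm{cost}=M\sum_jC_j/p_j=\frac{M\,C_K}{L}+\sum_{k=1}^{2n+1}c_k\,\frac{M}{M+u_{\pi(k)}} .$$

**Step 1: the benchmark times and $\Psi$.** This step defines, for an ordering $\pi$, target completion times that will turn out to be lower bounds. Let $\pi$ be an ordering of the non-$K$ jobs with $\pi(n+1)=J$. Write $u_{(k)}=u_{\pi(k)}$, $s_{(k)}=M+u_{(k)}$, and $W=L+P+\sum_{\text{Y-jobs}}(M+u)$, the total size of all jobs. Define
$$\beta_k=T_k+p_k\ (k\le n),\qquad\beta_{n+1}=P+\sum_{k\le n}s_{(k)},\qquad\beta_k=W-\sum_{l>k}s_{(l)}\ (k\ge n+2),$$
$$\Psi(\pi)=\sum_k\beta_k-\sum_kk\,u_{(k)} .$$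
For $k\ge n+2$ this is $\beta_k=L+P+\sum_{i\le k,\,i\ne n+1}s_{(i)}$.

We compute the coefficient of each $u_{(q)}$ in $\Psi$. For $q\le n$ it is $1$ (from $\beta_{n+1}$) minus $q$. For $l\ge n+2$, the term $s_{(l)}$ is subtracted in $\beta_k$ for the $l-n-2$ indices $k$ with $n+2\le k<l$, so the coefficient is $-(l-n-2)-l$. The value $u_{(n+1)}=Q$ is fixed, as are $W$, the $T_k+p_k$ and all multiples of $M$. Hence, with a constant $\Gamma$ independent of $\pi$,
$$\Psi(\pi)=\Gamma-\sum_{q\ne n+1}\mu_q\,u_{(q)},\qquad\mu_k=k-1\ (k\le n),\quad\mu_l=2l-n-2\ (l\ge n+2).$$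
The $\mu_q$ are nonnegative integers, strictly increasing over the positions $1,\dots,n,n+2,\dots,2n+1$: they run from $0$ to $n-1$ and then from $n+2$ to $3n$ in steps of 2. Let $\mathrm{idx}(q)$ be the pair index of $\pi(q)$. Since $-u$ equals $\mathrm{idx}\cdot\Delta$, plus $a_{\mathrm{idx}}$ for a shorter twin,
$$\Psi(\pi)=\Gamma+\Delta\sum_q\mu_q\,\mathrm{idx}(q)+\sum_{q:\ \pi(q)=Y'_{\mathrm{idx}(q)}}\mu_q\,a_{\mathrm{idx}(q)} ,\tag{1}$$
where here and below sums over $q$ omit $q=n+1$.

**Step 2: the best order of the pairs.** This step uses the $\Delta$-term to single out the intended order. Call $\pi$ *canonical* if $\mathrm{idx}(k)=k$ and $\mathrm{idx}(2n+2-k)=k$ for $k=1,\dots,n$. Let $Z_0$ be the value of $\sum_q\mu_q\,\mathrm{idx}(q)$ for canonical $\pi$.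

For $n=2$ a canonical order has pair indices $1,2,J,2,1$. The $\mu$-values of positions $1,2,4,5$ are $0,1,4,6$, so $Z_0=0+2+8+6=16$. The order $1,1,J,2,2$ gives $0+1+8+12=21$. The order $2,1,J,2,1$ gives $0+1+8+6=15<16$; here $\mathrm{idx}(1)=2>1$, so the hypothesis of the next lemma is needed.

**Lemma 4.** If $\mathrm{idx}(k)\le k$ for all $k\le n$ and $\pi$ is not canonical, then $\sum_q\mu_q\,\mathrm{idx}(q)\ge Z_0+1$.

**Proof.** Let $R_m=\{q:\mathrm{idx}(q)\ge m\}$. Each $q$ lies in exactly $\mathrm{idx}(q)$ of the sets $R_1,\dots,R_n$, so $\sum_q\mu_q\,\mathrm{idx}(q)=\sum_{m=1}^n\sum_{q\in R_m}\mu_q$. There are $2(n-m+1)$ jobs in pairs $\ge m$, so $|R_m|=2(n-m+1)$. By hypothesis no position $k<m$ is in $R_m$, so $R_m\subseteq\{m,\dots,n\}\cup\{n+2,\dots,2n+1\}$. Since $\mu$ is strictly increasing, among subsets of this size the sum of $\mu$ has the unique minimizer consisting of the smallest positions,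
$$R_m^*=\{m,\dots,n\}\cup\{n+2,\dots,2n+2-m\},$$
and by integrality any other choice is larger by at least 1. Finally, $R_m=R_m^*$ for all $m$ means that position $k\le n$ is in $R_m$ exactly for $m\le k$, and position $2n+2-k$ is in $R_m$ exactly for $m\le k$. That is the definition of canonical. $\square$

**Step 3: canonical orders see exactly $-\sum a_ky_k$.** For canonical $\pi$ let $y_k=1$ if $\pi(k)=Y_k$ and $y_k=0$ if $\pi(k)=Y'_k$. This step includes the delay of the shorter twin. Put $\beta^y_k=\beta_k+g_k(1-y_k)$ for $k\le n$, $\beta_k^y=\beta_k$ for $k>n$, and $\Psi^y=\sum_k\beta_k^y-\sum_kk\,u_{(k)}$. The shorter twin of pair $k$ is in position $k$ if $y_k=0$, with $\mu_k=k-1$, and in position $2n+2-k$ if $y_k=1$, with $\mu_{2n+2-k}=2(2n+2-k)-n-2=3n+2-2k$. By (1),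
$$\Psi^y=\Gamma+\Delta Z_0+\sum_k\Big[(1-y_k)\big(g_k+(k-1)a_k\big)+y_k(3n+2-2k)a_k\Big].$$
The coefficient of $y_k$ is $(3n+2-2k)a_k-(k-1)a_k-g_k=(3n+3-3k)a_k-(3n+4-3k)a_k=-a_k$. Therefore
$$\Psi^y=\Gamma+\Delta Z_0+H-\sum_ka_ky_k,\qquad H=\sum_k\big(g_k+(k-1)a_k\big)=\sum_k(3n+3-2k)a_k\le(3n+1)A .\tag{2}$$
Define
$$\Phi^*=\Gamma+\Delta Z_0+H-\sigma,\qquad\theta=\frac{M(D+L)}L+\Phi^* .$$

**Step 4: an upper bound on $\Phi^*$.** To show that bad schedules cost more than $\theta$ we need $\theta$ not to be too large. Since $\sigma>0$, $\Phi^*\le\Psi^y$ for $y\equiv0$. For this $y$, (F3) and (F1) give $\beta^y_k=T_k+p_k+g_k\le kM+Q+E+\sum_{i\le k}g_i\le kM+Q+2E$ for $k\le n$. Since $u\le0$ for Y-jobs, $\beta_{n+1}\le(n+1)M+Q$, and $\beta_k\le kM+Q+L$ for $k\ge n+2$. By (F2), $-\sum_kk\,u_{(k)}\le-(n+1)Q+(2n+1)E$. Put $\Lambda=\sum_{k=1}^{2n+1}k$. The multiples of $Q$ sum to $(2n+1)-(n+1)=n$, and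
$$\Phi^*\le M\Lambda+nQ+nL+(4n+1)E .\tag{3}$$

**Step 5: the error of the second-order expansion.** This step makes the approximation $c\,M/(M+u)\approx c-ku$ rigorous. Let $\pi$ be any ordering with $\pi(n+1)=J$, and let $\beta_k$ be as above, or $\beta_k^y$ instead if $\pi$ is canonical. For $k\le n$, $\beta_k-kM$ lies between $Q$ and $Q+2E$; for $k=n+1$ between $Q-E$ and $Q$; for $k\ge n+2$ between $L+Q-E$ and $L+Q$. So $0\le\beta_k-kM\le L+Q+2E\le2L$. From $\frac M{M+u}=1-\frac uM+\frac{u^2}{M(M+u)}$ we get, with $u=u_{(k)}$,
$$\beta_k\frac M{M+u}=\beta_k-k\,u+\rho_k,\qquad\rho_k=-\frac{u(\beta_k-kM)}M+\frac{\beta_ku^2}{M(M+u)} .$$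
Here $|u|\le Q\le M/2$, so $M+u\ge M/2$, and $0\le\beta_k\le(2n+1)M+2L\le(2n+2)M$. Hence
$$|\rho_k|\le\frac{2QL}M+\frac{4(n+1)Q^2}M\le\frac{6QL}M,$$
using $(n+1)Q\le L$. As $Q=L/(5n)$ and $M=20nL^2$, we have $QL/M=1/(100n^2)$, so
$$\sum_k|\rho_k|\le\frac{6(2n+1)}{100n^2}\le\frac{18}{100}<\frac14 .\tag{4}$$

## 9. Solvable instances: cost at most $\theta+\frac14$

Let $\sum_ka_ky_k=\sigma$. We exhibit a schedule.

* Run $J$ on $[0,e]$.
* For each $k$ with $y_k=1$, run $Y_k$ on $[T_k,T_k+p_k]$ and $J$ on $[T_k+p_k,T_{k+1}]$.
* For each $k$ with $y_k=0$, run $J$ on $[T_k,T_k+\eta_k]$ and $Y'_k$ on $[T_k+\eta_k,T_{k+1}]$.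
* From $T_{n+1}$ on, run $J$ until it completes.
* Run $K$ on $[D,D+L]$, then the remaining Y-jobs without idling: pair $n$ first, then $n-1,\dots,1$.

**Step 1: $J$ completes exactly at $D$.** In the block of pair $k$, $J$ receives $g_k=\eta_k-a_k$ if $y_k=1$ and $\eta_k$ if $y_k=0$. So before $T_{n+1}$ it receives $e+\sum_k\eta_k-\sigma$. This is less than $Q+E+\Delta<Q+M=P$, since $M>Q+E$ and $Q\ge\Delta$. The remainder is $P-e-\sum_k\eta_k+\sigma$. As $T_{n+1}=e+\sum_k(\eta_k+p'_k)$, we have $D-T_{n+1}=P+\sigma-e-\sum_k\eta_k$, the same number. So $J$ completes at $D$. In particular $T_{n+1}<D$, so the remaining Y-jobs are all released when they run, and the schedule is feasible.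

**Step 2: all completion times equal $\beta^y_k$.** The order is canonical. For $k\le n$ the job of pair $k$ completes at $T_k+p_k$ or at $T_{k+1}=T_k+p_k+g_k$, as required. Position $n+1$ completes at $D=P+\sum_k(p'_k+a_ky_k)=P+\sum_{k\le n}s_{(k)}=\beta_{n+1}$. For $k\ge n+2$ the machine has never idled, and everything in positions up to $k$, together with $K$, is done, so $c_k=L+P+\sum_{i\le k,\,i\ne n+1}s_{(i)}=\beta_k$. Also $C_K=D+L$. By (2), $\Psi^y=\Phi^*$, and by (4)
$$\mathrm{cost}\le\frac{M(D+L)}L+\Psi^y+\frac14=\theta+\frac14 .$$

## 10. Unsolvable instances: cost at least $\theta+\frac34$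

Suppose that Subset Sum has no solution. By Lemma 1 it suffices to bound the cost of priority schedules, in which all completion times are integers. Throughout we replace each $c_k$ by a nonnegative lower bound, which is legitimate because weights are positive. Y-jobs have $u\le0$, so their scaled weight is $M/(M+u)\ge1$. For $J$ we use $M/P\ge1-Q/M$, which holds because $(M+Q)(M-Q)\le M^2$; if the lower bound for $J$'s completion is $b$, we lose at most $bQ/M$. Always $C_K\ge D+L$. The cases follow the hierarchy of sizes from $L$ downward.

**Case 1: $C_K\ge D+L+1$.** The aim is to show that $K$ cannot be delayed. By (F2), $c_k\ge kM-E\ge0$, and $J$ loses at most $(2n+1)Q$. Hence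
$$\mathrm{cost}\ge\frac{M(D+L)}L+\frac ML+M\Lambda-(2n+1)(E+Q).$$
By (3) this is at least $\theta+1$ if $M/L\ge nL+(3n+1)Q+(6n+2)E+1$, which is in (F4).

By integrality, from now on $C_K=D+L$, and $K$ occupies exactly $[D,D+L]$. A non-$K$ job not completed by $D$ then completes after $D+L$. If it is in position $k$, then by $c_k$ the machine has processed all of $K$ and all of $\pi(1),\dots,\pi(k)$, so
$$c_k>D\ \Longrightarrow\ c_k\ge L+(\text{total size of }\pi(1),\dots,\pi(k)).\tag{5}$$

**Case 2: at most $n$ non-$K$ jobs complete by $D$.** The aim is to show that $n+1$ jobs must be finished before the wall. By (F2) and (5), $c_k\ge kM-E$ for $k\le n$ and $c_k\ge L+kM-E$ for the $n+1$ positions $k\ge n+1$. $J$ loses at most $\frac QM\big((2n+1)M+L\big)\le(2n+1)Q+1$, using $M\ge LQ$. So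
$$\mathrm{cost}\ge\frac{M(D+L)}L+M\Lambda+(n+1)L-(2n+1)(E+Q)-1 .$$
By (3) this is at least $\theta+1$, because $L\ge(3n+1)Q+(6n+2)E+2$.

**Case 3: at least $n+1$ non-$K$ jobs complete by $D$.** Since $D\le(n+1)M+Q+\sigma\le(n+1)M+Q+A$ and $M>Q+A+E$, we have $c_{n+2}\ge(n+2)M-E>D$. So exactly $n+1$ non-$K$ jobs complete by $D$. By Lemma 3, $J$ is one of them. Let $j\le n+1$ be its position.

**Case 3a: $j\le n$.** The aim is to show that $J$ is not finished too early. For $k<j$ the first $k$ completed jobs are Y-jobs, processed only after $e$, so $c_k\ge e+kM-E=kM+Q\ge kM+Q-E$. For $k\ge j$, $J$ is among the first $k$ jobs and (F2) gives $c_k\ge kM+Q-E$, with an additional $L$ by (5) for the $n$ positions $k\ge n+2$. $J$ loses at most $\frac QM(nM+Q)\le nQ+1$, using $M\ge Q^2$. Hence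
$$\mathrm{cost}\ge\frac{M(D+L)}L+M\Lambda+(2n+1)Q+nL-(2n+1)E-nQ-1 .$$
By (3) this is at least $\theta+1$, because $Q\ge(6n+2)E+2$.

**Case 3b: $j=n+1$ and $\mathrm{idx}(k)>k$ for some $k\le n$.** The aim is to obtain the hypothesis of Lemma 4. Here $k+1\le\mathrm{idx}(k)\le n$, and (F3) gives $c_k\ge T_{k+1}+p_{k+1}\ge(k+1)M$. For the other positions use $c_i\ge iM-E$ if $i\le n+1$ and $c_i\ge L+iM-E$ if $i\ge n+2$. $J$ loses at most $(n+1)Q$. So
$$\mathrm{cost}\ge\frac{M(D+L)}L+M\Lambda+M-2nE+nL-(n+1)Q .$$
By (3) this is at least $\theta+1$, because $M\ge(2n+1)Q+(6n+1)E+1$.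

**Case 3c: $j=n+1$ and $\mathrm{idx}(k)\le k$ for all $k\le n$.** Now the second-order cost decides. First we check $c_k\ge\beta_k$ for all $k$. The first $n$ completed non-$K$ jobs are Y-jobs. If $c_k<T_k+p_k$ for some $k\le n$, then $k$ Y-jobs would complete strictly before $T_k+p_k$, contrary to Lemma 2; so $c_k\ge\beta_k$ for $k\le n$. By time $c_{n+1}$ the work on $\pi(1),\dots,\pi(n)$ and $J$ is done, so $c_{n+1}\ge\beta_{n+1}$. For $k\ge n+2$, (5) says $c_k\ge\beta_k$.

Suppose $\pi$ is not canonical. By (4), by (1) with the last sum nonnegative, and by Lemma 4,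
$$\mathrm{cost}\ge\frac{M(D+L)}L+\Psi(\pi)-\frac14\ge\frac{M(D+L)}L+\Gamma+\Delta Z_0+\Delta-\frac14\ge\theta+\frac34,$$
where the last step is $\Delta=(3n+3)A\ge(3n+1)A+1\ge H-\sigma+1$.

Suppose $\pi$ is canonical, with vector $y$. If $y_k=0$, then $\pi(k)=Y'_k$ and (F3) gives $c_k\ge T_k+p_k+g_k$. So $c_k\ge\beta^y_k$ for all $k$, and (4) gives $\mathrm{cost}\ge\frac{M(D+L)}L+\Psi^y-\frac14$. As $J$ completes by $D$,
$$D\ge c_{n+1}\ge P+\sum_kp'_k+\sum_ka_ky_k ,$$
that is, $\sum_ka_ky_k\le\sigma$. Equality would be a solution of Subset Sum, so $\sum_ka_ky_k\le\sigma-1$. Then (2) gives $\Psi^y\ge\Phi^*+1$ and $\mathrm{cost}\ge\theta+\frac34$.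

**End of the proof of Theorem 1.** The minimum of $\sum_jC_j/p_j$ is at most $(\theta+\frac14)/M$ if Subset Sum has a solution and at least $(\theta+\frac34)/M$ if not. All numbers have polynomial length and are computable in polynomial time: $Z_0$, $\Gamma$ and $H$ are given by explicit sums. With
$$B=\frac{\theta+\frac12}M-\sum_j\frac{r_j}{p_j}$$
the instance has a schedule with $\sum_jS_j\le B$ if and only if Subset Sum has a solution. Together with membership in NP from Section 3, this proves Theorem 1. $\blacksquare$

## 11. Weights $p_j^{-\alpha}$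

We prove Theorem 2. For $\alpha=0$, SRPT (always run the released job with least remaining work) is computable in polynomial time and optimal by the cited theorem. Let $\alpha=b/d$ with positive integers $b,d$. As before, minimizing $\sum_jF_j/p_j^\alpha$ is the same as minimizing $\sum_jC_j/p_j^\alpha$, and Lemma 1 applies because it improves every completion time.

**Step 1: new parameters.** The delays must now balance prices that depend on $\alpha$. Multiply all $a_k$ and $\sigma$ by $d$ and keep the names $a_k,\sigma,A$; this does not change solvability. Use the same jobs with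
$$g_k=\big((1+2\alpha)(n+1-k)+1\big)a_k,\quad\eta_k=g_k+a_k,\quad\Delta=2(b+d)(n+1)A,\quad E=(n+1)^2\Delta,\quad e=Q+E .$$
Since $d$ divides $a_k$, the $g_k$ are integers. Note $\Delta=2d(1+\alpha)(n+1)A$. Let $Q$ be the least integer with $Q\ge E$ and $\alpha Q\ge(4n+1+\alpha(2n+1))E+2$. Let $L$ be the least integer with $L\ge(1+\alpha)(2n+1)(Q+2E)+2$. With $C_\alpha=\alpha(\alpha+1)2^{\alpha+1}$, let $M$ be an integer of polynomial length such that

* (M1) $(M/L)^\alpha\ge nL+(1+\alpha)(2n+1)(Q+2E)+1$;
* (M2) $M\ge4L$, $M\ge\alpha LQ$, $M\ge\alpha Q^2$, $M>Q+A+E$, and $M\ge(2n+1)Q+(4n+\alpha(2n+1))E+1$;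
* (M3) $(2n+1)\big(2\alpha QL+(2n+2)C_\alpha Q^2\big)\le M/4$;
* (M4) $(M+Q)/(M-n\Delta-A)\le1+\varepsilon$.

All conditions are satisfied by large $M$. For (M1), $M\ge LX^{\lceil1/\alpha\rceil}$ suffices for an integer $X$ at least the right side, since then $(M/L)^\alpha\ge X^{\alpha\lceil1/\alpha\rceil}\ge X$. For (M3) one may replace $C_\alpha$ by its upper bound $\alpha(\alpha+1)2^{\lceil\alpha\rceil+1}$, and for (M4) one may replace $\varepsilon$ by $1/\lceil1/\varepsilon\rceil$. As $\alpha$ and $\varepsilon$ are fixed, a suitable $M$ of polynomial length can be computed in polynomial time. By (M4), all jobs except $K$ have sizes within a factor $1+\varepsilon$ of each other, because these sizes lie between $M-n\Delta-A$ and $M+Q$.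

**Step 2: what does not depend on the weights.** (F1)–(F3) and Lemmas 2 and 3 concern only sizes and times, and their proofs used $\sum_k\eta_k<\Delta$, $\sum_kg_k\le E$, $A<\Delta$, $E=(n+1)^2\Delta$, $E\le Q$ and $e=Q+E$. These still hold: the coefficient of $a_k$ in $\eta_k$ is at most $(1+2\alpha)n+2$, so
$$\sum_k\eta_k\le\big((1+2\alpha)n+2\big)A<2(1+\alpha)(n+1)A\le\Delta\le E ,$$
and $g_k<\eta_k$; the rest is immediate. Sizes are positive because $n\Delta+A\le E<M$.

**Step 3: the expansion of the weights.** Scale the cost by $M^\alpha$. $K$ contributes $(M^\alpha/L^\alpha)\,C_K$, and a non-$K$ job has weight $(1+u/M)^{-\alpha}$. This weight is at least $1$ for Y-jobs. For $J$ it is at least $1-\alpha Q/M$, because the convex function $(1+t)^{-\alpha}$ lies above its tangent $1-\alpha t$ at $0$. For $|t|\le\frac12$, Taylor's formula with remainder $\frac{\alpha(\alpha+1)}2(1+\xi)^{-\alpha-2}t^2$ and $1+\xi\ge\frac12$ gives $|(1+t)^{-\alpha}-1+\alpha t|\le C_\alpha t^2$. As before, $|u|\le Q\le L\le M/4$. The bounds on $\beta_k-kM$ from Section 8 hold unchanged, and $L\ge Q+2E$, so $0\le\beta_k-kM\le2L$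 and $0\le\beta_k\le(2n+2)M$; the same holds for $\beta_k^y$ when $\pi$ is canonical. Hence
$$\beta_k\Big(1+\frac uM\Big)^{-\alpha}=\beta_k-\alpha k\,u+\rho_k,\qquad|\rho_k|\le\alpha\frac{|u|\,|\beta_k-kM|}M+C_\alpha\frac{\beta_ku^2}{M^2}\le\frac{2\alpha QL+(2n+2)C_\alpha Q^2}M ,$$
and $\sum_k|\rho_k|\le\frac14$ by (M3).

**Step 4: the new $\Psi$.** With the same $\beta_k$, put $\Psi(\pi)=\sum_k\beta_k-\alpha\sum_kk\,u_{(k)}$. The coefficient of $u_{(q)}$ is $1-\alpha q$ for $q\le n$, and $-(l-n-2)-\alpha l$ for $q=l\ge n+2$. So (1) holds (with its own constant $\Gamma$) for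
$$\mu_k=\alpha k-1\ (k\le n),\qquad\mu_l=l-n-2+\alpha l\ (l\ge n+2).$$
These are multiples of $1/d$, all greater than $-1$. They are strictly increasing; at the jump, $\mu_{n+2}=\alpha(n+2)>\alpha n-1=\mu_n$. The proof of Lemma 4 compares sums over sets of equal cardinality and uses only strict monotonicity and the granularity of $\mu$, so it now gives $\sum_q\mu_q\,\mathrm{idx}(q)\ge Z_0+\frac1d$ for non-canonical $\pi$ with $\mathrm{idx}(k)\le k$ for $k\le n$.

For canonical $\pi$ define $\beta^y_k$ as before and $\Psi^y=\sum_k\beta_k^y-\alpha\sum_kk\,u_{(k)}$. Now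
$$\mu_{2n+2-k}-\mu_k=\big(n-k+\alpha(2n+2-k)\big)-(\alpha k-1)=(1+2\alpha)(n+1-k).$$
The bracket for pair $k$ is $(1-y_k)(g_k+\mu_ka_k)+y_k\mu_{2n+2-k}a_k$, in which $y_k$ has coefficient $(1+2\alpha)(n+1-k)a_k-g_k=-a_k$. Therefore
$$\Psi^y=\Gamma+\Delta Z_0+H-\sum_ka_ky_k,\tag{6}$$
$$H=\sum_k(g_k+\mu_ka_k)=\sum_k\big((1+2\alpha)(n+1)-(1+\alpha)k\big)a_k\le(1+2\alpha)(n+1)A .$$
Put $\Phi^*=\Gamma+\Delta Z_0+H-\sigma$ and $\theta=M^\alpha(D+L)/L^\alpha+\Phi^*$. Bounding $\Phi^*\le\Psi^y$ at $y\equiv0$ as in Section 8, with $\sum_k\beta^y_k\le M\Lambda+(2n+1)Q+2nE+nL$ and $-\alpha\sum_kk\,u_{(k)}\le-\alpha(n+1)Q+\alpha(2n+1)E$, we get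
$$\Phi^*\le M\Lambda+(2n+1)Q-\alpha(n+1)Q+nL+2nE+\alpha(2n+1)E .\tag{7}$$

**Step 5: solvable instances.** The schedule of Section 9 has the same completion times $\beta_k^y$; the condition used there, $e+\sum_k\eta_k-\sigma<P$, holds since $Q\ge E\ge\Delta$ and $M>Q+E$. By (6) and Step 3 its scaled cost is at most $\theta+\frac14$.

**Step 6: unsolvable instances.** Consider a priority schedule and the cases of Section 10, with the same lower bounds on the $c_k$. Only the weights have changed: when the lower bound for $J$ is $b_J$, we now lose at most $\alpha b_JQ/M$.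

*Case 1* ($C_K\ge D+L+1$). $J$ loses at most $\alpha(2n+1)Q$, so
$$\mathrm{cost}\ge\frac{M^\alpha(D+L)}{L^\alpha}+\Big(\frac ML\Big)^\alpha+M\Lambda-(2n+1)E-\alpha(2n+1)Q .$$
By (7) this is at least $\theta+1$ if
$$(M/L)^\alpha\ge nL+\big[(2n+1)-\alpha(n+1)+\alpha(2n+1)\big]Q+\big[4n+1+\alpha(2n+1)\big]E+1 .$$
The right side is at most $nL+(1+\alpha)(2n+1)(Q+2E)+1$, so (M1) suffices. From now on $C_K=D+L$, by integrality, and (5) holds.

*Case 2* (at most $n$ non-$K$ jobs complete by $D$). $J$ loses at most $\frac{\alpha Q}M((2n+1)M+L)\le\alpha(2n+1)Q+1$, as $M\ge\alpha LQ$. So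
$$\mathrm{cost}\ge\frac{M^\alpha(D+L)}{L^\alpha}+M\Lambda+(n+1)L-(2n+1)(E+\alpha Q)-1 .$$
By (7), this is at least $\theta+1$ if $L\ge[(2n+1)-\alpha(n+1)+\alpha(2n+1)]Q+[4n+1+\alpha(2n+1)]E+2$, which follows from $L\ge(1+\alpha)(2n+1)(Q+2E)+2$.

*Case 3* (at least $n+1$ of them complete by $D$). As before, $M>Q+A+E$ and Lemma 3 show that exactly $n+1$ do, and that $J$ is one of them, in position $j$.

*Case 3a* ($j\le n$). $J$ loses at most $\frac{\alpha Q}M(nM+Q)\le\alpha nQ+1$, as $M\ge\alpha Q^2$. So
$$\mathrm{cost}\ge\frac{M^\alpha(D+L)}{L^\alpha}+M\Lambda+(2n+1)Q+nL-(2n+1)E-\alpha nQ-1 .$$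
Subtracting (7), it remains that $\alpha Q\ge(4n+1+\alpha(2n+1))E+2$, which is the choice of $Q$. So $\mathrm{cost}\ge\theta+1$.

*Case 3b* ($j=n+1$ and $\mathrm{idx}(k)>k$ for some $k\le n$). $J$ loses at most $\alpha(n+1)Q$, so
$$\mathrm{cost}\ge\frac{M^\alpha(D+L)}{L^\alpha}+M\Lambda+M-2nE+nL-\alpha(n+1)Q .$$
By (7) this is at least $\theta+1$ because $M\ge(2n+1)Q+(4n+\alpha(2n+1))E+1$.

*Case 3c* ($j=n+1$ and $\mathrm{idx}(k)\le k$ for all $k\le n$). Again $c_k\ge\beta_k$ for all $k$, so by Step 3 the cost is at least $M^\alpha(D+L)/L^\alpha+\Psi(\pi)-\frac14$. If $\pi$ is not canonical, then since $\mu_q>-1$ the last sum in (1) is at least $-A$, and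
$$\Psi(\pi)\ge\Gamma+\Delta Z_0+\frac\Delta d-A .$$
Here $\frac\Delta d=2(1+\alpha)(n+1)A=(1+2\alpha)(n+1)A+(n+1)A\ge H+2A\ge H+A+1$, using $n+1\ge2$ and $A\ge1$. So $\Psi(\pi)\ge\Phi^*+1$. If $\pi$ is canonical with vector $y$, then $c_k\ge\beta_k^y$ for all $k$ and $\sum_ka_ky_k\le\sigma$, exactly as in Section 10. There is no solution, so $\sum_ka_ky_k\le\sigma-1$ and $\Psi^y\ge\Phi^*+1$ by (6). In both situations $\mathrm{cost}\ge\theta+\frac34$.

**Step 7: from the gap to the conclusion.** This step deals with weights that may be irrational. Suppose a polynomial-time algorithm outputs an optimal schedule. Its completion times are rationals of polynomial length, and its scaled cost is $\sum_jC_j\,(M/p_j)^{b/d}$. As $b$ and $d$ are fixed, each $d$-th root can be computed to polynomially many bits in polynomial time, for instance by bisection. So the scaled cost and $\theta$, in which only $(M/L)^\alpha$ may be irrational, can each be approximated to within $\frac1{16}$. The difference of the approximations is at most $\frac14+\frac18=\frac38$ if Subset Sum has a solution, and at least $\frac34-\frac18=\frac58$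 if not. This decides Subset Sum in polynomial time, which is impossible if $\mathrm P\ne\mathrm{NP}$. By (M4) the instances satisfy the condition on the sizes. $\blacksquare$
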